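\title{Compositional truth with all propositional tautologies proves the consistency of Peano arithmetic}

\begin{abstract}
Let $\mathrm{CT}^-$ be Peano arithmetic $\mathrm{PA}$ extended by a compositional truth predicate $T$ for arithmetical sentences, with no induction for formulas containing $T$, and with the axiom that truth is invariant under simultaneous replacement of closed terms by closed terms of equal value. This theory is conservative over $\mathrm{PA}$. We show that it ceases to be conservative when one adds the single sentence ``every instance of a propositional tautology is true'': the resulting theory proves $\Delta_0$-induction for the truth predicate restricted to sentences, and hence $\mathrm{Con}(\mathrm{PA})$. The proof builds, for an arbitrary coded list of sentences, one formula $\Phi(x)$ such that $\Phi(\underline a)$ is true exactly when the $a$-th sentence of the list is true. We also show that, over $\mathrm{CT}^-$, the added sentence is equivalent to closure of truth under propositional derivations, to disjunctive correctness, and to a least number principle for coded sequences of sentences.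
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Compositional truth without induction}

We work with Peano arithmetic $\mathrm{PA}$ in the language $\mathcal L_{\mathrm{PA}}$ with function symbols $0,S,+,\times$ and primitive logical symbols $\neg,\vee,\exists,=$; the symbols $\wedge,\to,\leftrightarrow,\forall$ are abbreviations. As usual, $\mathrm{PA}$ is assumed consistent. Fix a standard arithmetization of syntax in $\mathrm{PA}$. It provides definable predicates for closed terms, formulas and sentences (the last written $\mathrm{Sent}(x)$), the formalized operations $\neg,\vee,\exists$ and substitution, the numeral function $x\mapsto\underline x$, and the evaluation function $s\mapsto s^\circ$ on closed terms. We do not distinguish a syntactic object from its code.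

Let $T$ be a new unary predicate, read ``$x$ is a true $\mathcal L_{\mathrm{PA}}$-sentence''. The theory $\mathrm{CT}^-$ consists of $\mathrm{PA}$, with induction \emph{only for $\mathcal L_{\mathrm{PA}}$-formulas}, and of the following axioms. Each is a single sentence whose quantifiers range over codes, so in a nonstandard model it applies to nonstandard terms, formulas and sequences.
\begin{description}
\item[CT1] For all closed terms $s,t$: $T(s=t)\leftrightarrow s^\circ=t^\circ$.
\item[CT2] For each relation symbol $R$ of $\mathcal L_{\mathrm{PA}}$ and all closed terms $s_1,\dots,s_n$: $T(R(s_1,\dots,s_n))\leftrightarrow R(s_1^\circ,\dots,s_n^\circ)$.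
\item[CT3] For all sentences $\varphi$: $T(\neg\varphi)\leftrightarrow\neg T(\varphi)$.
\item[CT4] For all sentences $\varphi,\psi$: $T(\varphi\vee\psi)\leftrightarrow T(\varphi)\vee T(\psi)$.
\item[CT5] For every variable $v$ and every formula $\varphi$ with at most $v$ free: $T(\exists v\,\varphi)\leftrightarrow\exists x\,T(\varphi(\underline x))$.
\item[CT6] For every formula $\varphi$ with free variables among $v_1,\dots,v_n$ and all sequences $\bar s=(s_1,\dots,s_n)$, $\bar t=(t_1,\dots,t_n)$ of closed terms: if $s_i^\circ=t_i^\circ$ for all $i\le n$, then $T(\varphi(\bar s))\leftrightarrow T(\varphi(\bar t))$. Here $\varphi(\bar s)$ results from substituting $s_i$ for $v_i$.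
\end{description}
Axiom CT2 matters only if one includes a relation symbol such as $<$ in the language; it is never used below. The theory $\mathrm{CT}_0$ is $\mathrm{CT}^-$ plus induction for the $\Delta_0$ formulas of $\mathcal L_{\mathrm{PA}}\cup\{T\}$. A theory extending $\mathrm{PA}$ is \emph{conservative over $\mathrm{PA}$} if every $\mathcal L_{\mathrm{PA}}$-sentence it proves is provable in $\mathrm{PA}$.

Three statements express that truth respects logic.
\begin{itemize}
\item $\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$ is the sentence $\forall x\,(\mathrm{Taut}_{\mathrm{Prop}}(x)\to T(x))$, where $\mathrm{Taut}_{\mathrm{Prop}}(x)$ formalizes ``$x$ is obtained from a propositional tautology in $\neg,\vee$ by substituting $\mathcal L_{\mathrm{PA}}$-sentences for its propositional variables''.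
\item $\mathrm{Cl}_{\mathrm{Prop}}(T)\subseteq T$ is the sentence
$$\forall\Gamma\,\forall\psi\,\big[(\forall\varphi\in\Gamma\ T(\varphi))\wedge \mathrm{Pr}_{\mathrm{Prop}}(\Gamma,\psi)\to T(\psi)\big],$$
where $\mathrm{Pr}_{\mathrm{Prop}}(\Gamma,\psi)$ formalizes ``$\Gamma$ is a coded finite set of $\mathcal L_{\mathrm{PA}}$-sentences, and there is a coded derivation of $\psi$ from $\Gamma$ in a fixed standard Hilbert-style propositional calculus with modus ponens''. In this calculus the sentences whose main symbol is neither $\neg$ nor $\vee$ serve as \emph{propositional atoms}.
\item $\mathrm{VAL}\subseteq T$ says that $T$ contains all arithmetical instances of theorems of first-order logic, with provability formalized in $\mathrm{PA}$.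
\end{itemize}
The following facts are known.
\begin{enumerate}
\item[(i)] $\mathrm{CT}^-$ is conservative over $\mathrm{PA}$.
\item[(ii)] $\mathrm{CT}_0\vdash\mathrm{Con}(\mathrm{PA})$.
\item[(iii)] $\mathrm{CT}^-+\mathrm{VAL}\subseteq T$ proves $\mathrm{CT}_0$.
\item[(iv)] $\mathrm{CT}^-+\mathrm{Cl}_{\mathrm{Prop}}(T)\subseteq T$ proves $\mathrm{CT}_0$.
\end{enumerate}
By G\"odel's second incompleteness theorem $\mathrm{PA}\nvdash\mathrm{Con}(\mathrm{PA})$, so the theories in (iii) and (iv) are not conservative over $\mathrm{PA}$. The sentence $\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$ weakens both hypotheses at once: it keeps only propositional logic from (iii), and only the case $\Gamma=\emptyset$ from (iv). The question, posed as Open Question~1 in \cite{news}, is on which side of the line between (i) and (iii), (iv) this common weakening falls: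
\begin{quote}
\emph{Is $\mathrm{CT}^-+\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$ conservative over $\mathrm{PA}$?}
\end{quote}

\subsection{Which answer would one guess?}\label{sub:guess}

Consider a model $(M,T)$ of $\mathrm{CT}^-$ with $M$ nonstandard. Axioms CT3 and CT4 evaluate one connective at a time. If a tautology has standard size, finitely many applications of them show that each of its instances is in $T$, whatever sentences of $M$ are substituted. For a tautology of nonstandard size the same argument is an induction on a property that mentions $T$, and $\mathrm{CT}^-$ has no such induction.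

The closure principle contains an induction of this kind in plain sight. Let $\langle\varphi_i:i\le m\rangle$ be a coded sequence of sentences with $T(\varphi_0)$ and $T(\varphi_i)\to T(\varphi_{i+1})$ for all $i<m$. Then $\Gamma=\{\varphi_0\}\cup\{\varphi_i\to\varphi_{i+1}:i<m\}$ is a coded set of true sentences, $\varphi_m$ follows from $\Gamma$ by $m$ applications of modus ponens, and so $T(\varphi_m)$. With tautologies alone we obtain only the truth of
$$\big(\varphi_0\wedge(\varphi_0\to\varphi_1)\wedge\dots\wedge(\varphi_{m-1}\to\varphi_m)\big)\to\varphi_m ,$$
and to detach $\varphi_m$ we must know that a long conjunction of true sentences is true, which is the induction we wanted. Dually, the tautology $\varphi_i\to\varphi_0\vee\dots\vee\varphi_m$ shows that a long disjunction with a true disjunct is true, but no tautology seems to show that a long disjunction of false sentences is false. The sentence $\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$ has no hypothesis about $T$; it merely places an arithmetically definable set of sentences inside $T$. All this suggests that the theory might be conservative. It is not.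

\subsection{Results}

None of the axioms above says anything about $T(x)$ when $x$ is not a sentence, so we put $T_{\mathrm S}(x):=T(x)\wedge\mathrm{Sent}(x)$. By \emph{$\Delta_0$-induction for $T_{\mathrm S}$} we mean induction for the $\Delta_0$ formulas built from $\mathcal L_{\mathrm{PA}}$ and $T_{\mathrm S}$, the latter treated as an atomic predicate, and \emph{$\mathrm{CT}_0$ for $T_{\mathrm S}$} is the result of replacing $T$ by $T_{\mathrm S}$ in all axioms of $\mathrm{CT}_0$.

\begin{theorem}\label{thm:main}
The theory $\mathrm{CT}^-+\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$ proves $\mathrm{CT}_0$ for $T_{\mathrm S}$. Hence it proves $\mathrm{Con}(\mathrm{PA})$ and is not conservative over $\mathrm{PA}$.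
\end{theorem}

The proof uses only two very simple kinds of tautologies. To state them, let $\bot:=\neg\big((0=0)\vee\neg(0=0)\big)$, and for a coded sequence of formulas $\langle D_i\rangle$ define
$$\textstyle\bigvee_{i<0}D_i:=\bot,\qquad \bigvee_{i<m+1}D_i:=\big(\bigvee_{i<m}D_i\big)\vee D_m .$$
Given a coded sequence of sentences $\langle\vartheta_i:i<n\rangle$ and numbers $a,h,h'$, put
$$\varepsilon:=(\underline h=\underline h),\qquad \varepsilon_i:=\varepsilon\ \ (i\ne a),\qquad \varepsilon_a:=(\underline{h'}=\underline h),\qquad D_i:=\neg\varepsilon_i\wedge\vartheta_i .$$
Thus every disjunct of $\bigvee_{i<n}D_i$ except the $a$-th is guarded by one and the same false sentence $\neg\varepsilon$. The family $\mathrm{Sel}$ consists of all sentences, for all such data, of the forms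
\begin{description}
\item[S1] $D_a\to\bigvee_{i<n}D_i$, if $a<n$;
\item[S2] $\bigvee_{i<n}D_i\to(\neg\varepsilon\vee D_a)$, if $a<n$; and $\bigvee_{i<n}D_i\to\neg\varepsilon$, if $a\ge n$.
\end{description}
The family is arithmetically definable, so $\mathrm{Sel}\subseteq T$ is a single sentence.

\begin{theorem}\label{thm:equiv}
Over $\mathrm{CT}^-$ the following are equivalent.
\begin{description}
\item[(Val)] $\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$.
\item[(Cl)] $\mathrm{Cl}_{\mathrm{Prop}}(T)\subseteq T$.
\item[(Ind)] $\Delta_0$-induction for $T_{\mathrm S}$.
\item[(DC)] For every coded sequence of sentences $\langle\varphi_i:i<n\rangle$: $T(\bigvee_{i<n}\varphi_i)\leftrightarrow\exists i<n\ T(\varphi_i)$.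
\item[(Sel)] $\mathrm{Sel}\subseteq T$.
\item[(LNP)] For every coded sequence of sentences $\langle\varphi_i:i<c\rangle$, if $T(\varphi_i)$ for some $i<c$, then there is a least such $i$.
\end{description}
\end{theorem}

The names DC and LNP stand for \emph{disjunctive correctness} and \emph{least number principle}. Theorem~\ref{thm:main} needs only the chain (Val)$\Rightarrow$(Sel)$\Rightarrow$(LNP)$\Rightarrow$(Ind) and fact (ii); facts (iii) and (iv) are not used.

What the discussion in Section~\ref{sub:guess} overlooks is that two axioms of $\mathrm{CT}^-$ handle nonstandardly many objects in a single step. Axiom CT5 says that one kind of long disjunction is correct, namely the disjunction of the instances $\varphi(\underline 0),\varphi(\underline 1),\dots$ of one formula. Axiom CT6 replaces arbitrarily many terms at once. In Section~\ref{sec:select} we use CT6 and the tautologies in $\mathrm{Sel}$ to turn an arbitrary list of sentences into the instances of one formula, up to truth value. Axiom CT5 then yields a correct disjunction, and in Section~\ref{sec:lnp} we nest such disjunctions to obtain (LNP). Section~\ref{sec:ind} derives (Ind) and proves Theorem~\ref{thm:main};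 Section~\ref{sec:rest} completes Theorem~\ref{thm:equiv}.

\section{Conventions and standard facts}\label{sec:conv}

\paragraph{Models.} We argue in an arbitrary model $(M,T)$ of $\mathrm{CT}^-$ and of the hypothesis under discussion; by the completeness theorem for first-order logic this establishes provability in the theory. The words \emph{number, term, formula, sentence} refer to elements of $M$, and a sequence or set is \emph{coded} if it is represented by an element of $M$. \emph{Arithmetical induction} is induction for $\mathcal L_{\mathrm{PA}}$-formulas with parameters from $M$. It is the only induction available in $M$ unless we say otherwise. In particular a set such as $\{i<c:T(\varphi_i)\}$ need not be coded and need not have a least element.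

\paragraph{Syntax in $\mathrm{PA}$.} In $\mathrm{PA}$ one can define coded sequences by recursion, including course-of-values recursion, whenever the recursion step is arithmetically definable. Exponentiation is total, so terms and formulas whose size is exponential in a given number exist. Evaluation satisfies $\underline a^\circ=a$ and commutes with $S,+,\times$. Substitution of closed terms commutes with the function symbols, with $=$, and with $\neg,\vee$, and affects only free occurrences of variables; in particular it leaves every sentence unchanged.

\paragraph{Connectives.} We take $\varphi\wedge\psi:=\neg(\neg\varphi\vee\neg\psi)$ and $\varphi\to\psi:=\neg\varphi\vee\psi$. By CT3 and CT4, $T(\varphi\wedge\psi)$ holds iff $T(\varphi)$ and $T(\psi)$, and $T(\varphi\to\psi)$ holds iff $T(\varphi)$ implies $T(\psi)$. Also $\neg T(\bot)$. We use these facts without comment, and call a sentence \emph{true} if it is in $T$ and \emph{false} otherwise.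

\paragraph{Propositional logic in $\mathrm{PA}$.} A \emph{valuation} is a coded function from finitely many propositional variables (or atoms) to $\{0,1\}$, extended to compound formulas by recursion. A \emph{tautology} is a formula with value $1$ under every valuation of its variables. $\mathrm{PA}$ proves that the calculus is sound (its axioms have value $1$ under every valuation, and modus ponens preserves value $1$) and complete (a sentence with value $1$ under every valuation of its atoms is derivable from $\emptyset$). The textbook proof of completeness consists of an induction on subformulas, followed by the elimination of the atoms one at a time; both are arithmetical inductions.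

\paragraph{Bounded formulas.} The $\Delta_0$ formulas of $\mathcal L_{\mathrm{PA}}\cup\{T\}$ are built from atomic formulas by $\neg$, $\vee$ and bounded quantifiers $\exists w\le t$, where $t$ is a term not containing $w$. The relation $s\le t$ is expressed by $\exists z\le t\,(s+z=t)$, and $s<t$ by $S(s)\le t$. We use G\"odel's $\beta$-function lemma, which $\mathrm{PA}$ proves: for every coded sequence $\langle m_i:i<c\rangle$ there are $u,v$ such that $m_i$ is the remainder of $u$ modulo $1+(i+1)v$ for all $i<c$.

\paragraph{Restriction to sentences.} The axioms CT1--CT6 and the statements (Val), (Cl), (DC), (Sel), (LNP) apply $T$ only to sentences, so each holds for $T$ iff it holds for $T_{\mathrm S}$. \emph{From now on we write $T$ for $T_{\mathrm S}$ in all proofs}; that is, we assume $T\subseteq\mathrm{Sent}$.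

\begin{remark}\label{rem:restrict}
The restriction in Theorem~\ref{thm:main} cannot be dropped. Let $(M,T)$ be a proper elementary extension of the standard model with its set of true sentences, and let $T'$ be $T$ together with all standard non-sentences. Then $(M,T')$ satisfies $\mathrm{CT}^-$ and (Val). Let $b$ be nonstandard and let $\sigma$ code the set of sentences below $b$, by the $\beta$-function, so that $y\in\sigma$ is $\Delta_0$ with parameters. The formula $\forall y\le x\,(y\notin\sigma\to T'(y))$ holds for standard $x$. It fails for nonstandard $x$, because the non-sentences form a definable set with infinitely many standard elements, so that below $\min(x,b)$ there is a nonstandard non-sentence. Hence $\Delta_0$-induction for $T'$ fails.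
\end{remark}

\section{Selecting one disjunct}\label{sec:select}

\subsection{The obstacle, and the case of three sentences}\label{sub:three}

Let $\langle\vartheta_k:k<n\rangle$ be a coded sequence of sentences. We want a \emph{selector}: a formula $\Phi(x)$ such that $T(\Phi(\underline a))$ iff $T(\vartheta_a)$, for each $a<n$. The natural candidate is $\bigvee_{k<n}(x=\underline k\wedge\vartheta_k)$. After substituting $\underline a$, all disjuncts except the $a$-th are false, but each is false for its own reason: the guards $\underline a=\underline k$ are pairwise different propositional atoms. A tautology that discards them must list their negations as premises, and we are back at a long conjunction.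

Suppose instead that all unwanted disjuncts carried \emph{the same} false guard. Then a tautology with a single premise would discard them all; this is S2. A formula in $x$ cannot have literally the same guard in all places but the $a$-th, for every $a$. But CT6 identifies guards whose terms have equal values, and equal values can be arranged.

Take $n=3$ and the terms
$$H(x):=6x,\qquad p_0(x):=x^2+3x+2,\qquad p_1(x):=x^2+4x,\qquad p_2(x):=x^2+5x ,$$
written with numerals, $+$ and $\times$. The differences $p_k-H$ are $(x-1)(x-2)$, $x(x-2)$ and $x(x-1)$, so the equation $p_k(x)=H(x)$ holds exactly for $x\in\{0,1,2\}\setminus\{k\}$: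
$$\begin{array}{c|c|ccc}
a & H(\underline a)^\circ & p_0(\underline a)^\circ & p_1(\underline a)^\circ & p_2(\underline a)^\circ\\ \hline
0 & 0 & 2 & 0 & 0\\
1 & 6 & 6 & 5 & 6\\
2 & 12 & 12 & 12 & 14
\end{array}$$
Put $\Phi(x):=\bigvee_{k<3}\big(\neg(p_k(x)=H(x))\wedge\vartheta_k\big)$ and consider $a=1$. One application of CT6, replacing the four closed terms $p_0(\underline1),p_1(\underline1),p_2(\underline1),H(\underline1)$ by the numerals $\underline6,\underline5,\underline6,\underline6$, shows that $\Phi(\underline 1)$ is true iff
$$\Psi:=\Big(\big(\bot\vee(\neg(\underline6=\underline6)\wedge\vartheta_0)\big)\vee(\neg(\underline5=\underline6)\wedge\vartheta_1)\Big)\vee(\neg(\underline6=\underline6)\wedge\vartheta_2)$$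
is true. With $\varepsilon:=(\underline6=\underline6)$ and $D_1:=\neg(\underline5=\underline6)\wedge\vartheta_1$, the sentences $D_1\to\Psi$ and $\Psi\to(\neg\varepsilon\vee D_1)$ are instances of tautologies. Since $\varepsilon$ is true and $\underline5=\underline6$ is false, $T(\Psi)$ iff $T(D_1)$ iff $T(\vartheta_1)$.

For three disjuncts CT3 and CT4 would have sufficed. The point is the count: one use of CT6, two tautologies, two uses of CT1, and a fixed number of uses of CT3 and CT4. None of these numbers depends on $n$, so the argument survives when $n$ is nonstandard.

The common right-hand side $H$ is essential to the method. The three equations could be written more simply as $x^2+2=3x$, $x^2=2x$, $x^2=x$, but at $x=1$ these become $\underline3=\underline3$, $\underline1=\underline2$, $\underline1=\underline1$, and the two true ones are different atoms. Adding to both sides of each equation the right-hand sides of the other two produces $p_0,p_1,p_2$ and $H$.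

\subsection{Separating terms}

\begin{lemma}\label{lem:terms}
$\mathrm{PA}$ proves: for every $c\ge1$ there are a term $H(x)$ and a coded sequence of terms $\langle p_k(x):k<c\rangle$, with no variable other than $x$, such that for all $a$ and all $k<c$,
$$p_k(\underline a)^\circ=H(\underline a)^\circ\iff a<c\ \text{ and }\ a\ne k .$$
\end{lemma}

\begin{proof}
The polynomial $\prod_{i<c,\,i\ne k}(x-i)$ vanishes exactly where required. The language has no subtraction, so we build the product factor by factor as a difference $P-N$ of two terms. For $k<c$ define terms by recursion on $j\le c$: let $P_{k,0}:=S0$ and $N_{k,0}:=0$; for $j\neq k$ let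
$$P_{k,j+1}:=(P_{k,j}\times x)+(N_{k,j}\times\underline j),\qquad N_{k,j+1}:=(N_{k,j}\times x)+(P_{k,j}\times\underline j);$$
and for $j=k$ let $P_{k,j+1}:=P_{k,j}$ and $N_{k,j+1}:=N_{k,j}$. These terms have size exponential in $j$, which is harmless. Fix $a$ and $k$. We show by arithmetical induction on $j\le c$ that
\begin{equation}\label{eq:PN}
P_{k,j}(\underline a)^\circ=N_{k,j}(\underline a)^\circ\iff a<j\ \text{ and }\ a\ne k .
\end{equation}
For $j=0$ both sides fail, since $1\neq0$. For the step at $j=k$ the terms do not change, and ``$a<k$ and $a\ne k$'' is equivalent to ``$a<k+1$ and $a\neq k$''. For the step at $j\ne k$, let $P,N$ be the values of $P_{k,j}(\underline a),N_{k,j}(\underline a)$. In the integers,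
$$(Pa+Nj)-(Na+Pj)=(P-N)(a-j),$$
so the new values agree iff $P=N$ or $a=j$. By the induction hypothesis and $j\neq k$, this holds iff $a<j+1$ and $a\ne k$.

Let $P_k:=P_{k,c}$ and $N_k:=N_{k,c}$, and put
$$\textstyle H:=\sum_{j<c}N_j,\qquad p_k:=P_k+\sum_{j<c,\ j\ne k}N_j ,$$
as iterated sums, the empty sum being $0$. Then $p_k(\underline a)^\circ-H(\underline a)^\circ=P_k(\underline a)^\circ-N_k(\underline a)^\circ$, and \eqref{eq:PN} for $j=c$ gives the claim.
\end{proof}

For $c=3$ the recursion gives $P_0,N_0$ with the values of $x^2+2,\ 3x$, then $P_1,N_1$ with those of $x^2,\ 2x$, and $P_2,N_2$ with those of $x^2,\ x$, which is the example above. From now on $H$ and $p_k$ denote the terms constructed in the proof, so they depend arithmetically on $c$.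

\subsection{The sentences of $\mathrm{Sel}$ are instances of tautologies}

\begin{proposition}\label{prop:valsel}
$\mathrm{PA}$ proves that every member of $\mathrm{Sel}$ is an instance of a propositional tautology. Hence \textup{(Val)} implies \textup{(Sel)}.
\end{proposition}

\begin{proof}
Fix $\langle\vartheta_i:i<n\rangle$ and $a,h,h'$. Take propositional variables $r,e,e'$ and $q_i$ $(i<n)$, to be replaced by $0=0$, $\underline h=\underline h$, $\underline{h'}=\underline h$ and $\vartheta_i$. Let $d_i:=\neg e\wedge q_i$ for $i\ne a$, let $d_a:=\neg e'\wedge q_a$ if $a<n$, and let $\delta_0:=\neg(r\vee\neg r)$ and $\delta_{m+1}:=\delta_m\vee d_m$ for $m<n$. Under the substitution, $d_i$ becomes $D_i$ and $\delta_n$ becomes $\bigvee_{i<n}D_i$. It remains to show that $d_a\to\delta_n$ and $\delta_n\to(\neg e\vee d_a)$ are tautologies if $a<n$, and that $\delta_n\to\neg e$ is one if $a\ge n$. Let $v$ be a valuation. It is coded, so arithmetical induction applies to statements about $v$.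

S1. Let $a<n$ and $v(d_a)=1$. Then $v(\delta_{a+1})=1$, and $v(\delta_m)=1$ implies $v(\delta_{m+1})=1$. By induction on $m$, $v(\delta_m)=1$ for $a<m\le n$.

S2. If $v(e)=0$, the consequent has value $1$. So let $v(e)=1$; then $v(d_i)=0$ for all $i<n$ with $i\neq a$. If $a<n$ and $v(d_a)=1$, the consequent has value $1$. Otherwise $v(d_i)=0$ for all $i<n$, and $v(\delta_0)=0$, so $v(\delta_m)=0$ for all $m\le n$ by induction on $m$; the antecedent has value $0$.
\end{proof}

This is the only place where (Val) enters the proof of Theorem~\ref{thm:main}.

\subsection{The selector lemma}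

\begin{lemma}\label{lem:selector}
Assume \textup{(Sel)}. Let $c\ge1$ and $n\le c$, let $\langle\vartheta_k:k<n\rangle$ be a coded sequence of sentences, let $p_k,H$ be the terms of Lemma~\ref{lem:terms} for $c$, and let
$$\textstyle\Phi(x):=\bigvee_{k<n}\big(\neg(p_k(x)=H(x))\wedge\vartheta_k\big).$$
Then for all $a<c$: $T(\Phi(\underline a))$ iff $a<n$ and $T(\vartheta_a)$.
\end{lemma}

\begin{proof}
Fix $a<c$. To apply CT6 we need a formula with a separate variable for each term to be replaced. Write $u_0,\dots,u_{c-1},w$ for the distinct variables $v_1,\dots,v_{c+1}$ and let
$$\textstyle\chi(u_0,\dots,u_{c-1},w):=\bigvee_{k<n}\big(\neg(u_k=w)\wedge\vartheta_k\big).$$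
The $\vartheta_k$ and $\bot$ are sentences, so substitution leaves them unchanged, whatever bound variables they contain. Hence substituting $p_k(\underline a)$ for $u_k$ and $H(\underline a)$ for $w$ in $\chi$ yields exactly $\Phi(\underline a)$. Let $h:=H(\underline a)^\circ$ and $h_k:=p_k(\underline a)^\circ$; the sequence $\langle h_k:k<c\rangle$ is coded. The sequences $(p_0(\underline a),\dots,p_{c-1}(\underline a),H(\underline a))$ and $(\underline{h_0},\dots,\underline{h_{c-1}},\underline h)$ have entries of equal value, so CT6 gives
$$\textstyle T(\Phi(\underline a))\iff T(\Psi),\qquad \text{where }\ \Psi:=\bigvee_{k<n}\big(\neg(\underline{h_k}=\underline h)\wedge\vartheta_k\big).$$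
Since $a<c$, Lemma~\ref{lem:terms} gives $h_k=h$ for $k\neq a$, and $h_a\ne h$. So $\Psi$ is literally the sentence $\bigvee_{k<n}D_k$ in the definition of $\mathrm{Sel}$, with $h':=h_a$. By CT1, $\varepsilon$ is true and $\varepsilon_a$ is false.

If $a\ge n$, then $\Psi\to\neg\varepsilon$ is true by S2 and $\neg\varepsilon$ is false, so $\Psi$ is false. If $a<n$, then $T(D_a)$ implies $T(\Psi)$ by S1, and $T(\Psi)$ implies $T(\neg\varepsilon\vee D_a)$ by S2, hence $T(D_a)$. Finally $D_a=\neg\varepsilon_a\wedge\vartheta_a$ with $\neg\varepsilon_a$ true, so $T(D_a)$ iff $T(\vartheta_a)$.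
\end{proof}

The passage from $\Phi(\underline a)$ to $\Psi$ must be made in one step. Replacing the terms one at a time would take $c+1$ steps, and to chain these together would require induction for $T$. The hypothesis $a<c$ is also needed: for $a\geq c$ none of the equations $p_k(\underline a)=H(\underline a)$ holds, all guards are true, and the argument says nothing about $\Phi(\underline a)$.

\section{From selectors to the least number principle}\label{sec:lnp}

A selector presents the list $\langle\vartheta_k\rangle$ as the instances of one formula, and for such families CT5 is a correct disjunction. We only have to keep the quantifier below $c$. Let $\lambda_c(x):=\exists z\,(S(x)+z=\underline c)$, with $z$ a variable other than $x$, and in the situation of Lemma~\ref{lem:selector} define the sentence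
$$E_c\langle\vartheta_k:k<n\rangle:=\exists x\,\big(\lambda_c(x)\wedge\Phi(x)\big).$$
This is an arithmetically definable operation on $c$ and the sequence.

\begin{lemma}\label{lem:disj}
Assume \textup{(Sel)}. For $c\ge1$, $n\le c$ and every coded sequence of sentences $\langle\vartheta_k:k<n\rangle$,
$$T\big(E_c\langle\vartheta_k:k<n\rangle\big)\iff\exists k<n\ \ T(\vartheta_k).$$
\end{lemma}

\begin{proof}
By CT5 and CT1, $T(\lambda_c(\underline a))$ iff there is $b$ with $a+1+b=c$, that is, iff $a<c$. The formula $\lambda_c(x)\wedge\Phi(x)$ has at most $x$ free, so by CT5 the sentence $E_c\langle\vartheta_k:k<n\rangle$ is true iff there is $a<c$ with $T(\Phi(\underline a))$. By Lemma~\ref{lem:selector} and $n\le c$, this holds iff there is $a<n$ with $T(\vartheta_a)$.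
\end{proof}

Now let $\langle\varphi_i:i<c\rangle$ be a coded sequence of sentences, and let $J:=\{i<c:T(\varphi_i)\}$ be nonempty. We want a least element of $J$. Applying Lemma~\ref{lem:disj} to the initial segments of the sequence is not enough: the sentence $E_c\langle\varphi_k:k<n\rangle$ is true iff $n$ exceeds some element of $J$, and if $J$ has no least element, the set of such $n$ is just another set without a least element. What gives more is that the operation $E_c$ can be \emph{nested}. The nesting is a recursion on syntax and takes place in $\mathrm{PA}$, while Lemma~\ref{lem:disj} applies at every level separately, with no induction on the levels. So any recursive specification of truth values of the form ``$\beta_n$ is true iff for some $k<n$ a given Boolean combination of $\varphi_k$ and $\beta_k$ is true'' has a solution in $T$. We choose a specification that has a solution only if $J$ has a least element: let $\beta_n$ say that \emph{for some $k\in J$ below $n$, the sentence $\beta_k$ is false}. If $J$ has a least element $m$, the solution is that $\beta_n$ is false for $n\le m$ and true for $n>m$, with $k=m$ as witness. If $J$ has none, there is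 nowhere to start.

\begin{proposition}\label{prop:sellnp}
\textup{(Sel)} implies \textup{(LNP)}.
\end{proposition}

\begin{proof}
Let $\langle\varphi_i:i<c\rangle$ and $J\neq\emptyset$ be as above; then $c\ge1$. Suppose that $J$ has no least element. By course-of-values recursion define sentences $\beta_n$ for $n\le c$:
$$\beta_n:=E_c\langle\varphi_k\wedge\neg\beta_k:k<n\rangle .$$
By Lemma~\ref{lem:disj}, for all $n\le c$,
\begin{equation}\label{eq:star}
T(\beta_n)\iff\exists k<n\ \big(k\in J\ \text{ and }\ \neg T(\beta_k)\big).
\end{equation}

\emph{Claim: $T(\beta_k)$ for every $k\in J$.} Suppose $k\in J$ and $\neg T(\beta_k)$. By \eqref{eq:star} for $\beta_k$, we have $T(\beta_l)$ for every $l\in J$ with $l<k$. Since $k$ is not the least element of $J$, there is $l\in J$ with $l<k$. Then $T(\beta_l)$, and \eqref{eq:star} for $\beta_l$ gives $l'\in J$ with $l'<l$ and $\neg T(\beta_{l'})$. But $l'<k$, so $T(\beta_{l'})$, a contradiction.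

Now take any $n\in J$. By the claim $T(\beta_n)$, so \eqref{eq:star} gives $k\in J$ with $\neg T(\beta_k)$, contradicting the claim. Hence $J$ has a least element.
\end{proof}

We shall often use (LNP) in the following form.

\begin{lemma}[induction form of LNP]\label{lem:indform}
Assume \textup{(LNP)}. Let $\langle\varphi_i:i<c\rangle$ be a coded sequence of sentences with $c\ge1$. If $T(\varphi_0)$, and $T(\varphi_i)$ implies $T(\varphi_{i+1})$ whenever $i+1<c$, then $T(\varphi_i)$ for all $i<c$.
\end{lemma}

\begin{proof}
Otherwise (LNP) for $\langle\neg\varphi_i:i<c\rangle$ gives a least $i$ with $\neg T(\varphi_i)$. Then $i>0$ and $T(\varphi_{i-1})$, so $T(\varphi_i)$, a contradiction.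
\end{proof}

\section{From the least number principle to $\Delta_0$-induction}\label{sec:ind}

Lemma~\ref{lem:indform} is induction for properties of the special form $T(\varphi_i)$. To reach all $\Delta_0$ properties we show that every bounded part of $T$ is coded. A $\Delta_0$ formula consults only a bounded part of $T$, so it can then be replaced by an arithmetical formula with the code as a parameter. The first step is correctness of the ordinary disjunctions.

\begin{proposition}\label{prop:lnpdc}
\textup{(LNP)} implies \textup{(DC)}.
\end{proposition}

\begin{proof}
Let $\delta_m:=\bigvee_{i<m}\varphi_i$ for $m\le n$. This is a coded sequence, $\neg T(\delta_0)$, and $T(\delta_{m+1})$ iff $T(\delta_m)$ or $T(\varphi_m)$. If $T(\delta_n)$, let $m\le n$ be least with $T(\delta_m)$. Then $m=m'+1$ for some $m'<n$, and $\neg T(\delta_{m'})$, so $T(\varphi_{m'})$. Conversely, let $i<n$ and $T(\varphi_i)$. Then $T(\delta_{i+1})$, and $T(\delta_m)$ implies $T(\delta_{m+1})$ for all $m<n$. Lemma~\ref{lem:indform} applied to $\langle\delta_{i+1},\dots,\delta_n\rangle$ gives $T(\delta_n)$.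
\end{proof}

\begin{lemma}\label{lem:code}
Assume \textup{(LNP)}. For every $b$ the set $\{i<b:T(i)\}$ is coded.
\end{lemma}

\begin{proof}
One would like to prove by induction on $j\le b$ that some $0$--$1$ sequence of length $j$ describes $T$ below $j$. To use Lemma~\ref{lem:indform} we express this by the truth of a sentence $\zeta_j$, the disjunction over all candidate descriptions.

Let $\varphi_i:=i$ if $\mathrm{Sent}(i)$, and $\varphi_i:=\bot$ otherwise. Since $T\subseteq\mathrm{Sent}$, $T(\varphi_i)$ iff $T(i)$. For coded $0$--$1$ sequences $s$ of length $|s|\le b$ define sentences $\xi_s$ by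
$$\xi_\emptyset:=(0=0),\qquad \xi_{s^\frown1}:=\xi_s\wedge\varphi_{|s|},\qquad \xi_{s^\frown0}:=\xi_s\wedge\neg\varphi_{|s|},$$
and for $j\le b$ let $\zeta_j$ be the disjunction $\bigvee$ of the $2^j$ sentences $\xi_s$ with $|s|=j$, in a fixed definable order. By Proposition~\ref{prop:lnpdc} we may use (DC): $T(\zeta_j)$ iff $T(\xi_s)$ for some $s$ of length $j$.

By CT1, $T(\xi_\emptyset)$, so $T(\zeta_0)$. Let $j<b$ and $T(\zeta_j)$, say $T(\xi_s)$ with $|s|=j$. One of $\varphi_j,\neg\varphi_j$ is true, so one of $\xi_{s^\frown1},\xi_{s^\frown0}$ is true, and $T(\zeta_{j+1})$. By Lemma~\ref{lem:indform}, $T(\zeta_b)$, so $T(\xi_s)$ for some $s$ of length $b$.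

It remains to unpack the long conjunction $\xi_s$. For $j<b$ the sentence $\xi_{s\restriction j}$ is the first conjunct of $\xi_{s\restriction(j+1)}$, so the truth of the latter implies that of the former. Lemma~\ref{lem:indform} applied to $\langle\xi_{s\restriction(b-j)}:j\le b\rangle$ gives $T(\xi_{s\restriction j})$ for all $j\le b$. For $i<b$ the second conjunct of $\xi_{s\restriction(i+1)}$ is therefore true; it is $\varphi_i$ if $s(i)=1$ and $\neg\varphi_i$ if $s(i)=0$. Hence $\{i<b:T(i)\}=\{i<b:s(i)=1\}$, and the right-hand side is coded.
\end{proof}

For a $\Delta_0$ formula $\theta$ of $\mathcal L_{\mathrm{PA}}\cup\{T\}$ and a new variable $\sigma$, let $\theta^*$ be the arithmetical formula obtained by replacing each $T(t)$ by $t\in\sigma$. Here $\theta$ is an actual finite formula, an object of the metatheory, so we may argue by ordinary induction on its construction. For a term $t$ let $\hat t(z)$ be the result of replacing all variables of $t$ by $z$. Terms in $0,S,+,\times$ are monotone, so $t\le\hat t(m)$ whenever the variables of $t$ have values $\le m$.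

\begin{lemma}\label{lem:bound}
For every $\Delta_0$ formula $\theta$ of $\mathcal L_{\mathrm{PA}}\cup\{T\}$ there is a term $\tau_\theta(z)$ with the following property: for all $m$ and all coded sets $\sigma$ such that $i\in\sigma\leftrightarrow T(i)$ for all $i\le\tau_\theta(m)$, we have $\theta\leftrightarrow\theta^*$ whenever the free variables of $\theta$ have values $\le m$.
\end{lemma}

\begin{proof}
If $\theta$ is atomic and arithmetical, then $\theta^*=\theta$; let $\tau_\theta:=0$. If $\theta$ is $T(t)$, let $\tau_\theta:=\hat t$; the value of $t$ is at most $\tau_\theta(m)$, where $\sigma$ and $T$ agree. Let $\tau_{\neg\eta}:=\tau_\eta$ and $\tau_{\eta\vee\eta'}:=\tau_\eta+\tau_{\eta'}$. If $\theta$ is $\exists w\le t\ \eta$, let $\tau_\theta(z):=\tau_\eta(z+\hat t(z))$. When the free variables of $\theta$ are $\le m$ and $w\le t$, all free variables of $\eta$ are $\le m':=m+\hat t(m)$, and $\sigma$ agrees with $T$ up to $\tau_\eta(m')=\tau_\theta(m)$. So $\eta\leftrightarrow\eta^*$ for every $w\le t$, and therefore $\theta\leftrightarrow\theta^*$.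
\end{proof}

\begin{proposition}\label{prop:lnpind}
\textup{(LNP)} implies \textup{(Ind)}.
\end{proposition}

\begin{proof}
Let $\theta(x,\bar y)$ be $\Delta_0$, fix values $\bar y$, and suppose $\theta(0,\bar y)$ and $\forall x\,(\theta(x,\bar y)\to\theta(x+1,\bar y))$. Fix $b$ and let $m:=\max(b,\bar y)$. By Lemma~\ref{lem:code} let $\sigma$ code $\{i\le\tau_\theta(m):T(i)\}$. By Lemma~\ref{lem:bound}, $\theta(x,\bar y)\leftrightarrow\theta^*(x,\bar y,\sigma)$ for all $x\le b$. Hence the arithmetical formula $x\le b\to\theta^*(x,\bar y,\sigma)$ holds for $x=0$ and is preserved from $x$ to $x+1$. Arithmetical induction gives $\theta^*(b,\bar y,\sigma)$, hence $\theta(b,\bar y)$. As $b$ was arbitrary, $\forall x\,\theta(x,\bar y)$.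
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $U$ be the theory $\mathrm{CT}^-+\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$. By Propositions~\ref{prop:valsel}, \ref{prop:sellnp} and~\ref{prop:lnpind}, $U$ proves $\Delta_0$-induction for $T_{\mathrm S}$. It also proves CT1--CT6 for $T_{\mathrm S}$, as noted in Section~\ref{sec:conv}. So $U$ proves $\mathrm{CT}_0$ for $T_{\mathrm S}$. Replacing $T$ by $T_{\mathrm S}$ throughout a proof in $\mathrm{CT}_0$ gives a proof from axioms that $U$ proves, and leaves $\mathcal L_{\mathrm{PA}}$-sentences unchanged. Thus $U$ proves every arithmetical theorem of $\mathrm{CT}_0$, in particular $\mathrm{Con}(\mathrm{PA})$ by fact (ii). By the second incompleteness theorem $\mathrm{PA}\nvdash\mathrm{Con}(\mathrm{PA})$, so $U$ is not conservative over $\mathrm{PA}$.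
\end{proof}

\section{The remaining equivalences}\label{sec:rest}

We have shown (Val)$\Rightarrow$(Sel)$\Rightarrow$(LNP), (LNP)$\Rightarrow$(DC) and (LNP)$\Rightarrow$(Ind). Four implications close the three cycles.

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(DC)$\Rightarrow$(Sel). Fix the data $\langle\vartheta_i:i<n\rangle$, $a,h,h'$. By CT1, $\varepsilon$ is true, so $D_i$ is false for all $i\ne a$. For S1, let $a<n$; if $T(D_a)$, then $T(\bigvee_{i<n}D_i)$ by (DC), so the implication is true. For S2, suppose $T(\bigvee_{i<n}D_i)$. By (DC) there is $i<n$ with $T(D_i)$, and necessarily $i=a$. So $a<n$ and $T(\neg\varepsilon\vee D_a)$, which proves the first form. If $a\ge n$, the same argument shows that $\bigvee_{i<n}D_i$ is false, so the second form is true.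

(Ind)$\Rightarrow$(LNP). Let $\langle\varphi_i:i<c\rangle$ be a coded sequence of sentences, and suppose that $J=\{i<c:T(\varphi_i)\}$ has no least element; we show $J=\emptyset$. The map $i\mapsto\varphi_i$ need not be given by a $\Delta_0$ formula in the chosen coding, so we recode it. Take $u,v$ such that $\varphi_i$ is the remainder of $u$ modulo $1+(i+1)v$ for all $i<c$, and let $\psi(x)$ be the $\Delta_0$ formula
$$\forall i<x\ \forall z\le u\ \Big[i<c\wedge\exists q\le u\,\big(u=q\,(1+(i+1)v)+z\ \wedge\ z<1+(i+1)v\big)\to\neg T(z)\Big].$$
Quotient and remainder of $u$ are at most $u$, so $\psi(x)$ says that $\neg T(\varphi_i)$ for all $i<\min(x,c)$. It holds vacuously for $x=0$. If $\psi(x)$ holds and $\psi(x+1)$ fails, then $x<c$, $T(\varphi_x)$, and $\neg T(\varphi_i)$ for $i<x$; so $x$ is the least element of $J$, a contradiction. By (Ind), $\psi(c)$, that is, $J=\emptyset$.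

(LNP)$\Rightarrow$(Cl). Let $\Gamma$ be a coded set of true sentences and $\pi$ a coded derivation of $\psi$ from $\Gamma$. The idea is to replace $T$ by a coded valuation and apply soundness in $\mathrm{PA}$. Let $X$ be the coded set of all propositional subsentences of members of $\Gamma$ and of lines of $\pi$; thus $\neg\chi\in X$ implies $\chi\in X$, and $\chi\vee\chi'\in X$ implies $\chi,\chi'\in X$. Let $B$ exceed all elements of $X$, and by Lemma~\ref{lem:code} let $\sigma$ code $\{i<B:T(i)\}$. By CT3 and CT4,
\begin{align*}
&\text{if }\neg\chi\in X, &&\text{then }\ \neg\chi\in\sigma\iff\chi\notin\sigma;\\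
&\text{if }\chi\vee\chi'\in X, &&\text{then }\ \chi\vee\chi'\in\sigma\iff\chi\in\sigma\text{ or }\chi'\in\sigma .
\end{align*}
These are arithmetical statements about $X$ and $\sigma$. Let $e$ be the valuation that gives an atom $q\in X$ the value $1$ iff $q\in\sigma$. Arithmetical induction on complexity shows that every $\chi\in X$ has $e$-value $1$ iff $\chi\in\sigma$. So all members of $\Gamma$ have $e$-value $1$. The axioms of the calculus have $e$-value $1$ and modus ponens preserves it, so by arithmetical induction along $\pi$ every line has $e$-value $1$. In particular $\psi\in\sigma$, that is, $T(\psi)$.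

(Cl)$\Rightarrow$(Val). This is the case $\Gamma=\emptyset$. Let $\psi$ arise from a tautology $\tau$ by substituting the sentence $\rho_p$ for each variable $p$. Given a valuation $e$ of the atoms of $\psi$, let $v(p):=e(\rho_p)$; arithmetical induction on subformulas of $\tau$ gives $e(\psi)=v(\tau)=1$. By completeness of the calculus, $\mathrm{Pr}_{\mathrm{Prop}}(\emptyset,\psi)$, and (Cl) gives $T(\psi)$.

Altogether (Val)$\Rightarrow$(Sel)$\Rightarrow$(LNP)$\Rightarrow$(Cl)$\Rightarrow$(Val), (LNP)$\Leftrightarrow$(Ind), and (LNP)$\Rightarrow$(DC)$\Rightarrow$(Sel).
\end{proof}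

\section{Concluding remarks}\label{sec:remarks}

\begin{remark}
In the presence of the axiom $\forall x\,(T(x)\to\mathrm{Sent}(x))$, the theories $\mathrm{CT}^-+\mathrm{VAL}_{\mathrm{Prop}}\subseteq T$ and $\mathrm{CT}_0$ coincide, by the equivalence of (Val) and (Ind). Without that axiom they still have the same arithmetical consequences. One inclusion is in the proof of Theorem~\ref{thm:main}. For the other, the proof of (Ind)$\Rightarrow$(LNP) applies $T$ only to the sentences $\varphi_i$, so it works equally with the unrestricted predicate; hence $\mathrm{CT}_0$ proves (LNP), and therefore (Val).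
\end{remark}

\begin{remark}
None of the six statements of Theorem~\ref{thm:equiv} is provable in $\mathrm{CT}^-$: otherwise $\mathrm{CT}^-$ would prove $\mathrm{Con}(\mathrm{PA})$ by Theorems~\ref{thm:main} and~\ref{thm:equiv}, contrary to fact (i). So there is a model of $\mathrm{CT}^-$ in which some sentence of the form S1 or S2 is false.
\end{remark}

\begin{remark}
Axiom CT6 is used exactly once, in Lemma~\ref{lem:selector}, and there with substitution sequences of possibly nonstandard length. Nothing is claimed here about the variant of $\mathrm{CT}^-$ without CT6.
\end{remark}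

\begin{thebibliography}{1}

\bibitem{news}
\emph{Some Recent News About Truth Theories},
\texttt{https://lc2019.cz/\allowbreak static/\allowbreak public/\allowbreak slides/\allowbreak Thursday/\allowbreak room-1/\allowbreak enayat/\allowbreak ENAYAT\_LC2019.pdf?\allowbreak 93944c1a03f40835972e}

\end{thebibliography}
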